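
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Large point sets without long obtuse sequences}


\begin{abstract}
A sequence of points in $\mathbb R^d$ is obtuse if $\angle X_iX_jX_k>\pi/2$ for all $i<j<k$. It was conjectured that every set of $t^d+1$ points in $\mathbb R^d$ contains an obtuse sequence with $t+1$ elements. We show that this holds for $d\le 2$ and for $t\le 2$, but fails for every $d\ge 3$ once $t$ is large; a bound $t\ge d^{C}$ with an absolute constant $C$ suffices. Let $f_d(t)$ be the largest size of a set without an obtuse sequence of $t+1$ elements. The lower limit of $\log f_d(t)/\log t$ as $t\to\infty$ is at least $2+\sqrt2$ for $d=3$, and the lower and upper limits are both $2^{d/2+O(\log d)}$. The construction places points at the leaves of a binary tree whose levels carry prescribed directions at rapidly decreasing scales. The exponent it yields is the reciprocal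 of the proportion of lines lying within $45^\circ$ of a fixed line.
\end{abstract}

\section{The question and the results}

\subsection{Obtuse sequences}

Fix $0<\alpha<\pi$ and put $\beta=\pi-\alpha$. A sequence $X_1,\dots,X_n$ of distinct points of $\mathbb R^d$ is a \emph{$P_\alpha$-sequence} if
\[
\angle X_iX_jX_k>\alpha\qquad\text{for all } 1\le i<j<k\le n ,
\]
where the angle is taken between $X_i-X_j$ and $X_k-X_j$ and lies in $[0,\pi]$. Collinear triples are allowed: if $X_j$ lies strictly between $X_i$ and $X_k$ on a line, the angle is $\pi$. A $P_{\pi/2}$-sequence is called \emph{obtuse}. A set contains a $P_\alpha$-sequence with $n$ elements if $n$ distinct points of it, in a suitable order, form one.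

Call $X_b-X_a$ with $a<b$ the \emph{forward vector} of the pair $\{X_a,X_b\}$. In a monotone sequence of real numbers all forward vectors have the same sign. The following lemma says that in a $P_\alpha$-sequence the forward vectors of any three points have similar directions.

\begin{lemma}\label{lem:forward}
If $X_i,X_j,X_k$ with $i<j<k$ are points of a $P_\alpha$-sequence, then the three forward vectors $X_j-X_i$, $X_k-X_j$, $X_k-X_i$ make pairwise angles less than $\beta$. Conversely, if $X_j-X_i$ and $X_k-X_j$ are nonzero and make an angle less than $\beta$, then $\angle X_iX_jX_k>\alpha$.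
\end{lemma}

\begin{proof}
The angle between $X_j-X_i$ and $X_k-X_j$ is $\pi-\angle X_iX_jX_k$. This gives the converse, and one of the three inequalities of the first part. The angles of the (possibly degenerate) triangle $X_iX_jX_k$ add up to $\pi$, and the one at $X_j$ exceeds $\alpha$, so those at $X_i$ and $X_k$ are less than $\beta$. These are the angles between $X_j-X_i$ and $X_k-X_i$, and between $X_k-X_j$ and $X_k-X_i$.
\end{proof}

How many points force an obtuse sequence with $t+1$ elements? For a positive integer $t$ let $f_{d,\alpha}(t)$ be the maximum size of a set in $\mathbb R^d$ that contains no $P_\alpha$-sequence with $t+1$ elements (it is finite; see Proposition~\ref{prop:upper}), and write $f_d=f_{d,\pi/2}$. Trivially $f_d(1)=1$, and $f_1(t)=t$ because any set of reals, sorted, has all its angles equal to $\pi$. For $t=2$, a theorem of Danzer and Gr\"unbaum says that among any $2^d+1$ distinct points of $\mathbb R^d$ there are three, $X,Y,Z$, with $\angle XYZ>\pi/2$; that is, $f_d(2)\le 2^d$. Equality holds, since for vertices $X,Y,Z$ of the cube $\{0,1\}^d$ every coordinate of $Y$ is extreme, so each term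 of $\langle X-Y,Z-Y\rangle$ is nonnegative. All this fits the formula $t^d$, and the following was proposed as Conjecture 6.3 in \cite{source}.

\begin{conjecture}
Let $d$ and $t$ be positive integers. Every set $H\subset\mathbb R^d$ with $|H|=t^d+1$ contains an obtuse sequence with $t+1$ elements.
\end{conjecture}

Equivalently, $f_d(t)\le t^d$. In the plane this is also true, by the familiar pigeonhole argument for monotone subsequences: if no two points share a coordinate, every sequence of points along which $x$ increases and $y$ is monotone is obtuse. In $\mathbb R^d$ the same argument uses the $2^{d-1}$ pairs of opposite orthants and gives $f_d(t)\le t^{2^{d-1}}$ (Section~\ref{sec:upper}). For $d=3$ that is $t^4$, not $t^3$. The conjecture asks for a saving, and we shall see that the full saving is impossible.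

\subsection{Results}

Let $d\ge2$. Write $\sigma$ for the rotation-invariant probability measure on $S^{d-1}$, $\operatorname{dist}$ for the angular distance, and $\operatorname{cap}(\rho)$ for a closed cap of angular radius $\rho$. Put
\[
\theta_d(\alpha)=2\,\sigma\bigl(\operatorname{cap}(\tfrac{\pi-\alpha}2)\bigr)=2\,\sigma\bigl(\operatorname{cap}(\tfrac{\beta}2)\bigr),
\qquad
\theta_d=\theta_d(\pi/2)=\frac{\int_0^{\pi/4}\sin^{d-2}x\,dx}{\int_0^{\pi/2}\sin^{d-2}x\,dx}.
\]
Thus $\theta_d(\alpha)$ is the probability that a random line through the origin makes an angle at most $\beta/2$ with a given line. In particular $\theta_2=\frac12$, whereas $\theta_3=1-\frac1{\sqrt2}<\frac13$.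

\begin{theorem}\label{thm:main}
The conjecture is true if $d\le2$ or $t\le2$. For each $d\ge3$ there is $t_0(d)$ such that it is false for every $t\ge t_0(d)$. More precisely,
\[
\liminf_{t\to\infty}\frac{\log f_d(t)}{\log t}\ \ge\ \frac1{\theta_d}\ >\ d\qquad(d\ge3),
\]
and for $d=3$ the bound is $1/\theta_3=2+\sqrt2>3$.
\end{theorem}

\begin{theorem}\label{thm:exponents}
\textup{(a)} For all $d\ge2$ and $0<\alpha<\pi$,
\[
\liminf_{t\to\infty}\frac{\log f_{d,\alpha}(t)}{\log t}\ge\frac1{\theta_d(\alpha)} .
\]
\textup{(b)} There is an absolute constant $C$ such that for all $d\ge3$,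
\[
2^{\frac{d-2}2}\sqrt{\tfrac{\pi(d-1)}2}\ \le\ \frac1{\theta_d}\ \le\ \liminf_{t\to\infty}\frac{\log f_d(t)}{\log t}\ \le\ \limsup_{t\to\infty}\frac{\log f_d(t)}{\log t}\ \le\ C\,2^{d/2}d^{3/2}\log d .
\]
For $d=3$ both limits lie in $[2+\sqrt2,4]$.

\noindent\textup{(c)} If $\alpha=\pi(1-1/q)$ with an integer $q\ge2$, then $f_{2,\alpha}(t)\le t^q$ for all $t$, and $\log f_{2,\alpha}(t)/\log t\to q$ as $t\to\infty$.
\end{theorem}

So the correct exponent of $t$, read as the lower or as the upper limit in (b), is $2^{d/2+O(\log d)}$, not $d$. Moreover, the conjecture fails from some value of $t$ on that is at most polynomial in $d$.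

\begin{theorem}\label{thm:range}
There is an absolute constant $C$ such that the conjecture fails for all $d\ge3$ and all $t\ge d^{\,C}$.
\end{theorem}

Section~\ref{sec:upper} contains the positive results. Section~\ref{sec:eight} shows the idea of the construction on eight points in the plane, and Section~\ref{sec:tree} gives the construction in general. It turns a finite system of lines into a point set; Section~\ref{sec:lines} finds good systems, and Section~\ref{sec:proofs} disproves the conjecture. Section~\ref{sec:high} treats the exponent for large $d$ and Section~\ref{sec:range} the range of $t$. Section~\ref{sec:limits} describes the limit of the construction and what is left open.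

\section{Upper bounds from cones}\label{sec:upper}

By Lemma~\ref{lem:forward} a sequence of distinct points is a $P_\alpha$-sequence as soon as any two of its forward vectors make an angle less than $\beta$. We obtain such sequences as chains in partial orders, one order for each of several narrow convex cones. A \emph{convex cone} here is a set closed under addition and under multiplication by positive scalars.

\begin{lemma}\label{lem:cones}
Let $C_1,\dots,C_m\subset\mathbb R^d\setminus\{0\}$ be convex cones such that any two vectors in the same $C_i$ make an angle less than $\beta$. If all differences of distinct points of $H$ lie in $\bigcup_i(C_i\cup -C_i)$ and $|H|>t^m$, then $H$ contains a $P_\alpha$-sequence with $t+1$ elements.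
\end{lemma}

\begin{proof}
We may assume that $H$ is finite. Put $x<_iy$ if $y-x\in C_i$. Since $0\notin C_i$ and $C_i$ is closed under addition, this is a strict partial order. Let $\ell_i(x)$ be the maximal size of a $<_i$-chain in $H$ with last element $x$. Two distinct points $x,y\in H$ are comparable in some $<_i$; if, say, $x<_iy$, then $\ell_i(y)\ge\ell_i(x)+1$. So $x\mapsto(\ell_1(x),\dots,\ell_m(x))$ is injective on $H$. As $|H|>t^m$, some $\ell_i(x)$ is at least $t+1$. In a chain $X_1<_i\dots<_iX_{t+1}$ and for $a<b<c$, both $X_b-X_a$ and $X_c-X_b$ lie in $C_i$, so they make an angle less than $\beta$, and $\angle X_aX_bX_c>\alpha$ by Lemma~\ref{lem:forward}.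
\end{proof}

\begin{proposition}\label{prop:upper}
\textup{(i)} $f_{d,\alpha}(t)<\infty$ for all $d,\alpha,t$.
\textup{(ii)} $f_d(t)\le t^{2^{d-1}}$ for all $d,t$.
\textup{(iii)} If $\alpha=\pi(1-1/q)$ with an integer $q\ge2$, then $f_{2,\alpha}(t)\le t^q$ for all $t$.
\end{proposition}

\begin{proof}
(i) For a unit vector $c$ and $0<\rho<\pi/2$, the set $\{x:\langle x,c\rangle>|x|\cos\rho\}$ is a convex cone without $0$, because $x\mapsto\langle x,c\rangle-|x|\cos\rho$ is concave and positively homogeneous. It is the cone over the open cap of radius $\rho$ about $c$. With $\rho=\beta/2$ any two of its vectors make an angle less than $\beta$. By compactness finitely many such caps cover $S^{d-1}$, and Lemma~\ref{lem:cones} applies.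

(ii) Let $H$ be a finite set with more than $t^{2^{d-1}}$ points. For a generic orthonormal basis no difference of two distinct points of $H$ is orthogonal to a basis vector, so every difference lies in an open orthant. Any two vectors of the same open orthant have a positive inner product. Apply Lemma~\ref{lem:cones} with $\beta=\pi/2$ and one orthant from each of the $2^{d-1}$ opposite pairs. (The generic basis is needed because closed orthants contain perpendicular vectors.)

(iii) Divide the half-open half circle of directions $[0,\pi)$ into $q$ half-open arcs of length $\pi/q=\beta\le\pi/2$. The cones over them are convex, two vectors in the same cone make an angle less than $\beta$, and together with their negatives the cones cover all directions. Apply Lemma~\ref{lem:cones} with $m=q$.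
\end{proof}

For $d=1$ and $d=2$, part (ii) reads $f_1(t)\le t$ and $f_2(t)\le t^2$. This proves the conjecture for $d\le2$. For $t=1$ the conjecture is trivial, since any two points form an obtuse sequence, and for $t=2$ it is the theorem of Danzer and Gr\"unbaum.

\section{Eight points in the plane}\label{sec:eight}

Here is the mechanism of the construction in a small case. Let $u_1,u_2,u_3$ be the unit vectors in the plane with polar angles $0^\circ,60^\circ,120^\circ$, and consider the eight points
\[
x(s)=s_1u_1+\tfrac15s_2u_2+\tfrac1{25}s_3u_3,\qquad s=(s_1,s_2,s_3)\in\{0,1\}^3 .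
\]
\emph{They are distinct and contain no obtuse sequence with five elements.}

\emph{Directions.} If $s$ and $s'$ first differ at the index $k$, then $x(s')-x(s)$ is a positive multiple of $\pm(u_k+e)$ with $|e|\le\frac15+\frac1{25}<\sin15^\circ$. In particular it is not $0$. The point $u_k+e$ lies in a disk of radius $|e|$ about $u_k$, so the direction of $x(s')-x(s)$ is within $15^\circ$ of $\pm u_k$. Thus, up to a small error, the \emph{line} of the difference depends only on the first index where $s$ and $s'$ differ.

\emph{A point with many branchings.} View the strings $s$ as leaves of a binary tree of depth $3$. Suppose that five of them, $s^1,\dots,s^5$, give an obtuse sequence $X_i=x(s^i)$. Walk from the root to one of these five leaves: whenever both subtrees contain chosen leaves, toss a fair coin; otherwise the step is forced. The leaf $s$ is reached with probability $2^{-b(s)}$, where $b(s)$ is the number of coin tosses on the way to $s$. These five probabilities add up to $1$, so one of them is at most $\frac15$, which forces $b(s^j)=3$ for some $j$. Hence for each $k=1,2,3$ there is a chosen string that first differs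 from $s^j$ at $k$.

\emph{Contradiction.} Consider the three forward vectors joining $X_j$ to these three points. By the first step they are within $15^\circ$ of $\epsilon_1u_1,\epsilon_2u_2,\epsilon_3u_3$ for some signs $\epsilon_k$. Any two of them are forward vectors among three points of the sequence, so by Lemma~\ref{lem:forward} they make an angle less than $90^\circ$. Therefore $\epsilon_1u_1,\epsilon_2u_2,\epsilon_3u_3$ make pairwise angles less than $120^\circ$. But these angles are $60^\circ$ or $120^\circ$, and the product of the three inner products is
\[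
\langle \epsilon_1u_1,\epsilon_2u_2\rangle\langle \epsilon_2u_2,\epsilon_3u_3\rangle\langle \epsilon_1u_1,\epsilon_3u_3\rangle=-\tfrac18
\]
whatever the signs, so one of the angles is $120^\circ$. This is a contradiction.

What was used about the three lines is only that at most two of them can be oriented so as to make pairwise angles at most $90^\circ$. The result was $2^3$ points with obtuse sequences of at most $2^2$ elements. In general, $N$ lines of which at most $\omega$ can be oriented compatibly will give $2^N$ points with obtuse sequences of at most $2^\omega$ elements, that is, the exponent $N/\omega$. Here $N/\omega=\frac32$; a counterexample in $\mathbb R^d$ needs $N/\omega>d$.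

\section{Points from a system of directions}\label{sec:tree}

Let $V=(v_1,\dots,v_N)$ be a finite system of unit vectors in $\mathbb R^d$, repetitions allowed. A set $K\subset\{1,\dots,N\}$ is a \emph{$\beta$-clique} of $V$ if there are signs $\epsilon_k=\pm1$ $(k\in K)$ such that $\epsilon_kv_k$ and $\epsilon_lv_l$ make an angle at most $\beta$ for all $k,l\in K$. Let $\omega_\beta(V)$ be the maximum size of a $\beta$-clique.

\begin{lemma}\label{lem:tree}
If $\omega_\beta(V)\le\omega$, then there is a set of $2^N$ points in $\mathbb R^d$ in which every $P_\alpha$-sequence has at most $2^\omega$ elements.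
\end{lemma}

\begin{proof}
\emph{The points.} Cliques are defined by a closed condition, while the directions in the point set will be only approximately $\pm v_k$. Since there are finitely many pairs, we can choose $\tau>0$ such that any two of the vectors $\pm v_k$ whose angle exceeds $\beta$ make an angle greater than $\beta+2\tau$. Choose $0<\varepsilon\le\frac14$ with $4\varepsilon\le\tau$, and put
\[
x(s)=\sum_{k=1}^Ns_k\varepsilon^kv_k,\qquad s\in\{0,1\}^N .
\]
If $s\ne s'$ and $k$ is the first index where they differ, then
\[
x(s')-x(s)=(s'_k-s_k)\,\varepsilon^k(v_k+e),\qquad |e|\le\sum_{m\ge1}\varepsilon^m\le2\varepsilon<1 .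
\]
Hence the $2^N$ points are distinct, and the direction of $x(s')-x(s)$ is within $\arcsin(2\varepsilon)\le4\varepsilon\le\tau$ of $(s'_k-s_k)v_k=\pm v_k$.

\emph{A point with many branchings.} Let $X_i=x(s^i)$, $i=1,\dots,n$, be a $P_\alpha$-sequence and let $S=\{s^1,\dots,s^n\}$. For $s\in S$ let $B(s)$ be the set of indices $k$ such that some $s'\in S$ first differs from $s$ at $k$. Choose a random element of $S$ bit by bit: given the prefix chosen so far, if both continuations occur in $S$, choose each with probability $\frac12$; otherwise the next bit is forced. A given $s\in S$ is obtained with probability $2^{-|B(s)|}$, because the coin is tossed on the way to $s$ exactly at the indices in $B(s)$. So $\sum_{s\in S}2^{-|B(s)|}=1$, and some $s=s^j$ satisfies $2^{-|B(s)|}\le1/n$, that is, $|B(s)|\ge\log_2n$.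

\emph{Its branchings form a clique.} For each $k\in B(s)$ pick $s^{i_k}\in S$ first differing from $s$ at $k$; for different $k$ these strings are different. Let $w_k$ be the forward vector of the pair $\{X_j,X_{i_k}\}$. It is within $\tau$ of $\epsilon_kv_k$ for some sign $\epsilon_k$. For $k\ne l$ in $B(s)$, Lemma~\ref{lem:forward} applied to the three points $X_j,X_{i_k},X_{i_l}$, in the order of their indices, shows that $w_k$ and $w_l$ make an angle less than $\beta$. This is true whatever the position of $X_j$ among the three, which is why Lemma~\ref{lem:forward} was stated for all three forward vectors. Hence $\epsilon_kv_k$ and $\epsilon_lv_l$ make an angle less than $\beta+2\tau$, and so at most $\beta$ by the choice of $\tau$. Thus $B(s)$ is a $\beta$-clique, and $\log_2n\le|B(s)|\le\omega$.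
\end{proof}

The lemma concerns one value $t=2^\omega$. To reach all large $t$ with the same exponent, we use each direction many times, at different scales.

\begin{lemma}\label{lem:repeat}
Let $V$ consist of $N\ge1$ unit vectors in $\mathbb R^d$ and let $\omega_\beta(V)\le\omega$. Then $f_{d,\alpha}(t)\ge2^{Nr}$ for every integer $r\ge1$ and every $t\ge2^{\omega r}$. Consequently
\[
\liminf_{t\to\infty}\frac{\log f_{d,\alpha}(t)}{\log t}\ge\frac N\omega .
\]
\end{lemma}

\begin{proof}
Repeat each $v_k$ $r$ times. In a clique of the new system, the original indices that occur form a clique of $V$ (use the sign of one copy for each), so there are at most $\omega$ of them and the clique has at most $\omega r$ elements. Lemma~\ref{lem:tree} gives $2^{Nr}$ points without a $P_\alpha$-sequence of more than $2^{\omega r}\le t$ elements. For the last claim take $r=\lfloor(\log_2t)/\omega\rfloor$ and let $t\to\infty$.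
\end{proof}

\begin{example}
Take $2m+1$ lines in the plane, equally spaced, and $\beta=\pi/2$. Unit vectors in the plane with pairwise angles at most $\pi/2$ lie in an arc of length $\pi/2$: all of them lie in the half circle centered at any one of them, and there the two extreme ones are at most $\pi/2$ apart. Such an arc meets at most $\lfloor(2m+1)/2\rfloor+1=m+1$ of the lines. So Lemma~\ref{lem:repeat} gives the exponent $(2m+1)/(m+1)$, which tends to $2$. The limit is governed by a proportion: a double sector of opening $90^\circ$ contains half of all lines. In $\mathbb R^3$ a double cap of radius $45^\circ$ contains only the proportion $1-1/\sqrt2<1/3$ of all lines, and this is what breaks the conjecture.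
\end{example}

\section{Systems of lines with small cliques}\label{sec:lines}

We take a system $V$ that is nearly equidistributed on the sphere. A clique then corresponds to a subset of the sphere of diameter about $\beta$, and we need to know that such a set has measure at most about $\sigma(\operatorname{cap}(\beta/2))$. This is not obvious, because a set of diameter $\beta$ need not lie in a cap of radius $\beta/2$: the coordinate vectors $e_1,e_2,e_3$ are pairwise at $90^\circ$, but every cap containing them has radius at least $\arccos(1/\sqrt3)>45^\circ$. What is needed is the spherical isodiametric inequality. We deduce it from L\'evy's isoperimetric inequality (P.~L\'evy, E.~Schmidt; see \cite[Theorem 2.1]{FLM}): \emph{if $F\subset S^{d-1}$ is closed, $\sigma(F)=\sigma(\operatorname{cap}(\rho))$ with $\rho>0$, and $F_r=\{x:\operatorname{dist}(x,F)\le r\}$ with $r>0$, then $\sigma(F_r)\ge\sigma(\operatorname{cap}(\rho+r))$, where the right side is read as $1$ if $\rho+r\ge\pi$.} (For $d=2$ this is elementary: if $F_r\ne S^1$, a point outside $F_r$ lies in a component of $S^1\setminus F$ which is an arc of length more than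 $2r$, and $F_r$ contains the two disjoint pieces of length $r$ at its ends.)

\begin{lemma}\label{lem:isodiam}
Let $d\ge2$ and $0<\Delta<\pi$, and let $A\subset S^{d-1}$ be a nonempty Borel set of angular diameter at most $\Delta$. Then $\sigma(A)\le\sigma(\operatorname{cap}(\Delta/2))$.
\end{lemma}

\begin{proof}
Passing to the closure we may assume that $A$ is closed. Let $\sigma(A)=\sigma(\operatorname{cap}(\rho))$; we may assume $\rho>0$. For $a,b\in A$ we have $\operatorname{dist}(a,-b)=\pi-\operatorname{dist}(a,b)\ge\pi-\Delta$. Hence for $0<r<\pi-\Delta$ the sets $A$ and $(-A)_r$ are disjoint, and L\'evy's inequality for $-A$ gives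
\[
\sigma(\operatorname{cap}(\rho+r))\le\sigma((-A)_r)\le1-\sigma(A)=\sigma(\operatorname{cap}(\pi-\rho))<1 .
\]
So $\rho+r\le\pi-\rho$. Letting $r\to\pi-\Delta$ we get $\rho\le\Delta/2$.
\end{proof}

\begin{lemma}\label{lem:system}
For every $d\ge2$, $0<\beta<\pi$ and $\varepsilon>0$ there is a finite nonempty system $V$ of unit vectors in $\mathbb R^d$, say $N$ of them, with $\omega_\beta(V)\le(\theta_d(\alpha)+\varepsilon)N$, where $\alpha=\pi-\beta$.
\end{lemma}

\begin{proof}
Choose $\delta>0$ such that $\beta+2\delta<\pi$ and $2\sigma(\operatorname{cap}(\beta/2+\delta))\le\theta_d(\alpha)+\varepsilon/2$. Let $E\subset S^{d-1}$ be the set of unit vectors whose first nonzero coordinate is positive; then $S^{d-1}$ is the disjoint union of $E$ and $-E$, so $E$ contains one vector from each line. Partition $E$ into nonempty Borel cells $Q_1,\dots,Q_m$ of angular diameter at most $\delta$ and choose $p_i\in Q_i$. For a positive integer $M$ let $V$ contain $p_i$ with multiplicity $n_i=\lceil2M\sigma(Q_i)\rceil$. As $\sum_i\sigma(Q_i)=\sigma(E)=\frac12$, the number $N=\sum_in_i$ of vectors is at least $M$.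

Let $K$ be a nonempty $\beta$-clique, and let $I$ be the set of those $i$ for which some copy of $p_i$ is used. All copies of $p_i$ in $K$ carry the same sign $\epsilon_i$, because $p_i$ and $-p_i$ make the angle $\pi>\beta$. Put $A=\bigcup_{i\in I}\epsilon_iQ_i$. The sets $\pm Q_1,\dots,\pm Q_m$ are pairwise disjoint, so $\sigma(A)=\sum_{i\in I}\sigma(Q_i)$. Each point of $\epsilon_iQ_i$ is within $\delta$ of $\epsilon_ip_i$, so $A$ has diameter at most $\beta+2\delta<\pi$. By Lemma~\ref{lem:isodiam},
\[
|K|\le\sum_{i\in I}n_i\le2M\sigma(A)+m\le M\bigl(\theta_d(\alpha)+\tfrac\varepsilon2\bigr)+m .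
\]
If $M\ge2m/\varepsilon$, the right side is at most $(\theta_d(\alpha)+\varepsilon)M\le(\theta_d(\alpha)+\varepsilon)N$.
\end{proof}

It remains to estimate caps. Write $W_n=\int_0^{\pi/2}\sin^nx\,dx$. Integration by parts gives $(n+1)W_{n+1}=nW_{n-1}$ for $n\ge1$, so $(n+1)W_nW_{n+1}$ does not depend on $n$ and equals $W_0W_1=\pi/2$. As $W_n$ decreases in $n$,
\begin{equation}\label{eq:wallis}
W_n\ge\sqrt{\frac{\pi}{2(n+1)}}\quad(n\ge0),\qquad W_n\le\sqrt{\frac{\pi}{2n}}\quad(n\ge1).
\end{equation}
Recall that
\begin{equation}\label{eq:cap}
\sigma(\operatorname{cap}(\rho))=\frac{\int_0^\rho\sin^{d-2}x\,dx}{\int_0^\pi\sin^{d-2}x\,dx}=\frac1{2W_{d-2}}\int_0^\rho\sin^{d-2}x\,dx .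
\end{equation}

\begin{lemma}\label{lem:theta}
We have $\theta_3=1-\frac1{\sqrt2}$, and $\frac1{\theta_d}\ge2^{(d-2)/2}\sqrt{\pi(d-1)/2}$ for $d\ge2$. Consequently $1/\theta_d>d$ for all $d\ge3$.
\end{lemma}

\begin{proof}
For $d=3$, $\theta_3=\int_0^{\pi/4}\sin x\,dx=1-\frac1{\sqrt2}$, so $1/\theta_3=2+\sqrt2>3$. In general put $n=d-2$ and substitute $u=\sin x$:
\[
\int_0^{\pi/4}\sin^nx\,dx=\int_0^{1/\sqrt2}\frac{u^n\,du}{\sqrt{1-u^2}}\le\sqrt2\cdot\frac{2^{-(n+1)/2}}{n+1}=\frac{2^{-n/2}}{n+1}.
\]
With \eqref{eq:wallis} this gives
\[
\frac1{\theta_d}\ge2^{n/2}(n+1)W_n\ge2^{n/2}\sqrt{\frac{\pi(n+1)}2},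
\]
as claimed. For $d=4$ this bound is $2\sqrt{3\pi/2}>4.3>4$. When $d\ge4$ increases by $1$, it grows by a factor of at least $\sqrt2>\frac{d+1}d$, so by induction it exceeds $d$ for all $d\ge4$.
\end{proof}

\section{The conjecture fails for $d\ge3$}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:exponents}\textup{(a)} and \textup{(c)}]
Given $\varepsilon>0$, Lemma~\ref{lem:system} yields $N$ vectors with $\omega=\omega_\beta(V)\le(\theta_d(\alpha)+\varepsilon)N$. By Lemma~\ref{lem:repeat} the lower limit in (a) is at least $N/\omega\ge1/(\theta_d(\alpha)+\varepsilon)$. As $\varepsilon$ is arbitrary, (a) follows.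

The upper bound in (c) is Proposition~\ref{prop:upper}(iii). Here $\beta=\pi/q$, and an arc $\operatorname{cap}(\beta/2)$ of the circle has length $\beta$, so $\theta_2(\alpha)=2\cdot\frac{\beta}{2\pi}=\frac1q$. Part (a) shows that the lower limit is at least $q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The cases $d\le2$ and $t\le2$ were settled at the end of Section~\ref{sec:upper}. Let $d\ge3$. By Theorem~\ref{thm:exponents}(a) with $\alpha=\pi/2$ and Lemma~\ref{lem:theta},
\[
\liminf_{t\to\infty}\frac{\log f_d(t)}{\log t}\ge\frac1{\theta_d}>d,\qquad \frac1{\theta_3}=2+\sqrt2 .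
\]
So there is $t_0(d)$ such that $f_d(t)>t^d$ for all $t\ge t_0(d)$. For such $t$ there is a set of more than $t^d$ points without an obtuse sequence of $t+1$ elements, and any $t^d+1$ of its points contradict the conjecture.
\end{proof}

The assumption $d\ge3$ enters only through $1/\theta_d>d$; for $d=2$ equality holds.

\section{The exponent in high dimensions}\label{sec:high}

In Theorem~\ref{thm:exponents}(b) the first inequality is Lemma~\ref{lem:theta}, and the second is Theorem~\ref{thm:exponents}(a). For $d=3$ the bounds $2+\sqrt2$ and $4$ come from Theorem~\ref{thm:main} and Proposition~\ref{prop:upper}(ii). It remains to prove the last inequality. For large $d$ the $2^{d-1}$ double orthants are far too many. A double cap of radius $\pi/4$ has measure $\theta_d$, which is then much larger than the measure $2^{1-d}$ of a double orthant, and a random choice shows that $O(d\log d)/\theta_d$ such double caps cover the sphere.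

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:exponents}\textup{(b)}]
The cones over open caps of radius $\pi/4$ are convex, with pairwise angles less than $\pi/2$ (see the proof of Proposition~\ref{prop:upper}(i)). If $S^{d-1}$ is covered by $m$ antipodal pairs of such caps, then $f_d(t)\le t^m$ for all $t$ by Lemma~\ref{lem:cones}, and so $\limsup_{t\to\infty}\log f_d(t)/\log t\le m$. Hence it suffices to find, for every $d\ge3$, a cover with $m=O(2^{d/2}d^{3/2}\log d)$.

\emph{Random centers.} To reduce to finitely many points, shrink the caps slightly. Put $\eta=1/d$; as $d\ge3$, $\eta<\pi/4$. Let $p_1,\dots,p_L$ be a maximal set of points on the sphere with pairwise distances at least $\eta$. By maximality every point of the sphere is at distance less than $\eta$ from some $p_l$. The open caps of radius $\eta/2$ about the $p_l$ are disjoint, so $L\le1/\sigma(\operatorname{cap}(\eta/2))$. Put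
\[
\theta'=2\sigma\bigl(\operatorname{cap}(\tfrac\pi4-\eta)\bigr),\qquad m=\Bigl\lfloor\frac{\ln L}{\theta'}\Bigr\rfloor+1 ,
\]
and choose $c_1,\dots,c_m$ independently and uniformly on the sphere. A given $p_l$ is within $\frac\pi4-\eta$ of $c_i$ or of $-c_i$ with probability $\theta'$. So the expected number of $p_l$ that are not within $\frac\pi4-\eta$ of any $\pm c_i$ is
\[
L(1-\theta')^m\le Le^{-m\theta'}<1 .
\]
Hence some choice leaves no such $p_l$. Then every $x\in S^{d-1}$ is at distance less than $\eta+(\frac\pi4-\eta)=\frac\pi4$ from some $\pm c_i$, as required.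

\emph{The size of $m$.} For $0<\rho<\pi/2$, since $\int_0^\rho\sin^{d-2}x\,dx\ge\int_0^\rho\sin^{d-2}x\cos x\,dx$, \eqref{eq:cap} gives
\begin{equation}\label{eq:caplower}
\sigma(\operatorname{cap}(\rho))\ge\frac{\sin^{d-1}\rho}{2(d-1)W_{d-2}} .
\end{equation}
For $\rho=\eta/2=\frac1{2d}$ use $\sin\frac1{2d}\ge\frac2\pi\cdot\frac1{2d}=\frac1{\pi d}$ and $W_{d-2}\le\frac\pi2$. Then $L\le\pi d\,(\pi d)^{d-1}=(\pi d)^d$, so $\ln L\le d\ln(\pi d)$.

For $\rho=\frac\pi4-\eta$ we have
\[
\sin\bigl(\tfrac\pi4-\eta\bigr)=\frac{\cos\eta-\sin\eta}{\sqrt2}\ge\frac{1-y}{\sqrt2},\qquad y=\eta+\frac{\eta^2}2\le\frac7{6d}<\frac12 .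
\]
The convex function $4^{-y}$ lies below its chord $1-y$ on $[0,\frac12]$, so
\[
(1-y)^{d-1}\ge4^{-y(d-1)}\ge4^{-7/6}>\tfrac16 .
\]
By \eqref{eq:wallis} and $d-1\le2(d-2)$ we have $W_{d-2}\le\sqrt{\pi/(2(d-2))}\le\sqrt{\pi/(d-1)}$. Inserting this in \eqref{eq:caplower},
\[
\frac1{\theta'}\le6\cdot2^{(d-1)/2}\,(d-1)W_{d-2}\le6\cdot2^{d/2}\sqrt{\pi d}.
\]
Therefore $m\le1+6\sqrt\pi\,2^{d/2}d^{3/2}\ln(\pi d)=O(2^{d/2}d^{3/2}\log d)$.
\end{proof}

The price of shrinking the caps by $\eta=1/d$ is only the constant factor $6$ in the bound for $1/\theta'$.

\section{Failure for $t$ polynomial in $d$}\label{sec:range}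

The systems of Lemma~\ref{lem:system} have a nearly optimal ratio $N/\omega$ (see Remark~\ref{rem:best}), but we have no good bound on $\omega$, and the counterexamples start only at $t=2^\omega$. For large $d$ the ratio need not be optimal: it is enough that it is at least $2d$, and then $\omega$ can be taken of order $\log d$.

\begin{lemma}\label{lem:claim}
If there are $N$ unit vectors in $\mathbb R^d$ with $\omega_{\pi/2}\le k$, where $k\ge1$ and $N\ge2dk$, then the conjecture fails for $(d,t)$ for every $t\ge2^k$.
\end{lemma}

\begin{proof}
Let $r=\lfloor(\log_2t)/k\rfloor\ge1$. Then $2^{kr}\le t$, and $\log_2t<(r+1)k\le2rk$. By Lemma~\ref{lem:repeat}, $f_d(t)\ge2^{Nr}\ge2^{2dkr}>t^d$.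
\end{proof}

The factor $2$ in $N\ge2dk$ pays for rounding $\log_2t$ to a multiple of $k$. We obtain such systems at random. For $2h$ random directions in high dimension to form a clique, many nearly independent signs must agree. Exact independence fails, since the signs of the inner products share vectors. We therefore split the clique into halves $A,B$, use only the inner products between $A$ and $B$, and condition on the vectors of $A$. If these are nearly orthogonal, each vector of $B$ satisfies its $h$ sign conditions with probability at most $(2/3)^h$.

\begin{proof}[Proof of Theorem~\ref{thm:range}]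
Put
\[
h=\lceil20\ln d\rceil,\qquad N=\bigl\lfloor\tfrac12(3/2)^{h/4}\bigr\rfloor ,
\]
and let $g_1,\dots,g_N$ be independent standard Gaussian vectors in $\mathbb R^d$ and $v_i=g_i/|g_i|$. We first show that for large $d$, with positive probability, $\omega_{\pi/2}(v_1,\dots,v_N)\le2h-1$.

If the clique number is at least $2h$, there is a clique of size $2h$. Splitting it, we obtain disjoint $h$-sets $A,B\subset\{1,\dots,N\}$ and signs with
\begin{equation}\label{eq:AB}
\epsilon_a\epsilon_b\langle g_a,g_b\rangle\ge0\qquad\text{for all }a\in A,\ b\in B .
\end{equation}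

\emph{The vectors of $A$.} Let $G_A$ be the $d\times h$ matrix with columns $g_a$, $a\in A$, and let $s_{\max}$ and $s_{\min}$ be its largest and smallest singular values. By Davidson and Szarek \cite[Theorem II.13]{DS}, for $h\le d$ and $u>0$,
\[
P\bigl(s_{\max}\ge\sqrt d+\sqrt h+u\bigr)\le e^{-u^2/2},\qquad P\bigl(s_{\min}\le\sqrt d-\sqrt h-u\bigr)\le e^{-u^2/2}.
\]
For large $d$ we have $\sqrt h\le\sqrt d/14$. Taking $u=\sqrt d/14$, we see that with probability at least $1-2e^{-d/392}$ the matrix $G_A$ is \emph{good}: $s_{\max}\le\frac87\sqrt d$ and $s_{\min}\ge\frac67\sqrt d$, and so $s_{\max}/s_{\min}\le\frac43$.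

\emph{The vectors of $B$.} Fix $A$, $B$ and the signs, and condition on a good $G_A$. Let $G$ be $G_A$ with each column $g_a$ multiplied by $\epsilon_a$; it has the same singular values. For $b\in B$ the conditions in \eqref{eq:AB} say that the vector $G^T(\epsilon_bg_b)$ lies in $[0,\infty)^h$. This vector is Gaussian with mean $0$ and covariance matrix $\Sigma=G^TG$. Since $\det\Sigma\ge s_{\min}^{2h}$ and $y^T\Sigma^{-1}y\ge|y|^2/s_{\max}^2$, its density at $y$ is at most
\[
(2\pi)^{-h/2}s_{\min}^{-h}e^{-|y|^2/(2s_{\max}^2)} ,
\]
which is $(s_{\max}/s_{\min})^h\le(4/3)^h$ times the density of $N(0,s_{\max}^2I)$. The latter distribution gives the orthant the probability $2^{-h}$. So the conditions for $b$ hold with probability at most $(4/3)^h2^{-h}=(2/3)^h$. The vectors $g_b$, $b\in B$, are independent of each other and of $G_A$, so \eqref{eq:AB} holds with conditional probability at most $(2/3)^{h^2}$.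

\emph{Union bound.} If $\omega_{\pi/2}\ge2h$, then either some $G_A$ is not good, or $G_A$ is good and \eqref{eq:AB} holds for some $A$, $B$ and signs. There are at most $N^h$ sets $A$, at most $N^{2h}$ pairs $(A,B)$, and $2^{2h}$ choices of signs; goodness does not depend on the signs. Since $2N\le(3/2)^{h/4}$,
\[
P(\omega_{\pi/2}\ge2h)\le N^h\cdot2e^{-d/392}+(2N)^{2h}(2/3)^{h^2}\le2\,(3/2)^{h^2/4}e^{-d/392}+(2/3)^{h^2/2}.
\]
This tends to $0$ as $d\to\infty$, because $h\to\infty$ and $h^2=O(\ln^2d)$.

\emph{Conclusion.} Put $k=2h-1$. We have $N\ge\frac12d^{\,5\ln(3/2)}-1$ with $5\ln(3/2)>2$, so $N\ge4dh\ge2dk$ for large $d$. By Lemma~\ref{lem:claim} there is $d_0$ such that for all $d\ge d_0$ the conjecture fails for every $t\ge2^{2h}$. Moreover $2^{2h}\le2^{40\ln d+2}=4d^{40\ln2}\le d^{30}$ for large $d$, since $40\ln2<28$; increase $d_0$ so that this holds for $d\ge d_0$ as well. For $3\le d<d_0$ use the finite numbers $t_0(d)$ from Theorem~\ref{thm:main}. Choose $C\ge30$ with $3^C\ge t_0(d)$ for all $3\le d<d_0$. Then every $t\ge d^C$ satisfies $t\ge d^{30}\ge2^{2h}$ if $d\ge d_0$, and $t\ge3^C\ge t_0(d)$ if $3\le d<d_0$.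
\end{proof}

\section{The limit of the construction and open questions}\label{sec:limits}

\begin{remark}\label{rem:best}
The exponent $1/\theta_d(\alpha)$ is the best that Lemma~\ref{lem:tree} can give. Indeed, let $V$ consist of $N$ unit vectors in $\mathbb R^d$, and choose a random closed cap of radius $\beta/2$. It and its antipode are disjoint, so together they contain $\theta_d(\alpha)N$ of the vectors on average. Hence some such pair contains at least $\theta_d(\alpha)N$ of the vectors. These can be signed to lie in one cap of the pair, whose diameter is at most $\beta$, so they form a $\beta$-clique. Thus $\omega_\beta(V)\ge\theta_d(\alpha)N$ always.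
\end{remark}

Not settled here are the exact exponent for $d\ge3$ (for $d=3$ it lies in $[2+\sqrt2,4]$) and the exact set of pairs $(d,t)$ with $d\ge3$ and $3\le t<t_0(d)$ for which $f_d(t)\le t^d$.

\begin{thebibliography}{9}

\bibitem{source} Source of Conjecture 6.3: \url{http://mjcnt.phystech.edu/en/download.php?id=85}.

\bibitem{DS} Davidson and Szarek, \emph{Local operator theory, random matrices and Banach spaces}, 2001, Theorem II.13.

\bibitem{FLM} Figiel, Lindenstrauss and Milman, Acta Math. \textbf{139} (1977), Theorem 2.1.

\end{thebibliography}

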